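\title{Restricted interpolation does not imply the projective Beth property over minimal logic}


\begin{abstract}
For extensions of Johansson's minimal logic, the projective Beth property (PBP) implies the restricted interpolation property (IPR), and the converse holds for well-composed extensions. We show that the converse fails in general. We construct locally tabular, decidable, pairwise distinct logics $L_t$, $1\le t\le\infty$, none of which has PBP, and prove that $L_t$ has IPR exactly when $t\in\{1,2,\infty\}$. The construction is guided by a criterion for locally tabular logics of finite frames: IPR is equivalent to an amalgamation condition on p-morphisms, and PBP is equivalent to the same condition together with a second one that controls the roots of the frames.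
\end{abstract}

\section{Introduction}\label{sec:intro}

Johansson's minimal logic $\mathrm J$ is the propositional logic in the language $\wedge,\vee,\to,\bot$ whose axioms are those of the positive intuitionistic calculus and whose rule is modus ponens. There is no axiom for $\bot$; it is a constant about which nothing is assumed. We write $\neg\alpha$ for $\alpha\to\bot$ and $\alpha\leftrightarrow\beta$ for $(\alpha\to\beta)\wedge(\beta\to\alpha)$. A \emph{J-logic} is a set of formulas that contains $\mathrm J$ and is closed under modus ponens and substitution. For a J-logic $L$ we write $\Gamma\vdash_L\alpha$ if $\alpha$ is derivable from $\Gamma$ and the theorems of $L$ by modus ponens alone. The deduction theorem holds for $\vdash_L$, since it needs only the axioms for $\to$; hence $\gamma_1,\dots,\gamma_m\vdash_L\alpha$ if and only if $\gamma_1\wedge\dots\wedge\gamma_m\to\alpha$ belongs to $L$.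

Bold letters $\mathbf p,\mathbf q,\mathbf r$ denote pairwise disjoint finite lists of propositional variables. The notation $\alpha(\mathbf p,\mathbf q)$ means that all variables of $\alpha$ are among $\mathbf p,\mathbf q$, and a \emph{$\mathbf p$-formula} is a formula $\alpha(\mathbf p)$.

\begin{definition}\label{def:props}
Let $L$ be a J-logic.
\begin{itemize}
\item $L$ has the \emph{restricted interpolation property} (IPR) if, whenever $\alpha(\mathbf p,\mathbf q),\beta(\mathbf p,\mathbf r)\vdash_L\gamma(\mathbf p)$, there is a formula $\alpha^*(\mathbf p)$ with $\alpha\vdash_L\alpha^*$ and $\alpha^*,\beta\vdash_L\gamma$.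
\item $L$ has the \emph{projective Beth property} (PBP) if the following holds. Let $z$ be a variable not in $\mathbf p,\mathbf q$, let $z'$ be a fresh variable and $\mathbf q'$ a list of fresh variables of the same length as $\mathbf q$. Whenever $\alpha(\mathbf p,\mathbf q,z),\alpha(\mathbf p,\mathbf q',z')\vdash_L z\leftrightarrow z'$, there is a formula $\beta(\mathbf p)$ with $\alpha(\mathbf p,\mathbf q,z)\vdash_L z\leftrightarrow\beta(\mathbf p)$.
\end{itemize}
\end{definition}

IPR says that if two premises share only the variables $\mathbf p$ and jointly prove a statement about $\mathbf p$, then the contribution of the first premise can be written in $\mathbf p$. PBP says that if $\alpha$ determines $z$ from $\mathbf p$, whatever the values of the auxiliary variables $\mathbf q$, then $z$ has an explicit definition in $\mathbf p$.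

It is instructive to try to derive PBP from IPR. Write $\alpha'$ for $\alpha(\mathbf p,\mathbf q',z')$. The hypothesis of PBP gives $\alpha\wedge z,\ \alpha'\vdash_L z'$. A formula $\beta(\mathbf p)$ with $\alpha\wedge z\vdash_L\beta$ and $\beta,\alpha'\vdash_L z'$ would define $z$, after the primed variables are renamed back. But IPR does not apply, because the conclusion $z'$ is not a $\mathbf p$-formula. In classical logic the obstacle disappears: one applies IPR to $\alpha\wedge z,\ \alpha'\wedge\neg z'\vdash_L\bot$, obtains $\beta$ with $\beta,\alpha'\vdash_L\neg\neg z'$, and cancels the double negation. In a general J-logic the last step is not available.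

Call a J-logic \emph{well-composed} if it contains the axiom $(\bot\to\alpha)\vee(\alpha\to\bot)$. Two results are known: every J-logic with PBP has IPR, and every well-composed J-logic with IPR has PBP. The well-composed logics include all J-logics containing $\bot\to\alpha$, where $\bot$ is the strongest proposition, and all J-logics containing $\alpha\to\bot$, where it is the weakest. With both extremes covered, one would guess that the two properties always coincide. The question, which comes from \cite{wellcomposed}, is the following.

\medskip
\noindent\emph{Are IPR and PBP equivalent on the class of all J-logics?}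
\medskip

The answer is no. Recall that $L$ is \emph{locally tabular} if for each finite list $\mathbf p$ there are only finitely many $\mathbf p$-formulas up to $L$-equivalence, where $\alpha,\beta$ are $L$-equivalent if $\alpha\leftrightarrow\beta\in L$. For each $t\in\{1,2,3,\dots\}\cup\{\infty\}$ we define in Section~\ref{sec:classes} an explicit class $\mathcal K_t$ of finite Kripke frames, and we let $L_t$ be its logic.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] The J-logics $L_t$ $(1\le t\le\infty)$ are pairwise distinct, locally tabular and decidable.
\item[(b)] None of them has PBP.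
\item[(c)] $L_t$ has IPR if and only if $t\in\{1,2,\infty\}$.
\end{itemize}
In particular, there are at least three J-logics with IPR and without PBP, and IPR and PBP are not equivalent on the class of all J-logics.
\end{theorem}

The case $t=1$ already answers the question; there every frame has at most two points at which $\bot$ is false, and a reader interested only in the counterexample may take $t=1$ throughout.

The proof translates both properties into conditions on frames. Section~\ref{sec:conditions} states the translation (Theorem~\ref{thm:criterion}), which identifies exactly what must be added to IPR to obtain PBP, and shows on a six-point frame how the added condition can fail while the condition for IPR survives. Section~\ref{sec:theories} proves the translation. Sections~\ref{sec:classes}--\ref{sec:beth} build the classes $\mathcal K_t$ around the six-point frame, decide when they amalgamate, and exhibit an implicit definition that cannot be made explicit.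

\section{Frames and p-morphisms}\label{sec:frames}

A \emph{frame} is a finite poset $W$ with a greatest element $\infty$ and a distinguished upset $Q\ni\infty$. Points outside $Q$ are \emph{normal}. We write ${\uparrow}s=\{s':s'\ge s\}$. Every nonempty upset $T$ of $W$ is a frame with the induced order and with $Q\cap T$; the frames ${\uparrow}s$ are the \emph{rooted upsets} of $W$, and $W$ is \emph{rooted} if it has a least element, its \emph{root}. A \emph{model} on $W$ assigns to each variable a \emph{nonempty} upset, its truth set. Truth at a point is defined as in intuitionistic Kripke models, except for $\bot$: conjunction and disjunction are evaluated pointwise, $s\models\alpha\to\beta$ if every $s'\ge s$ with $s'\models\alpha$ has $s'\models\beta$, and $s\models\bot$ if $s\in Q$. By induction, the truth set of every formula is an upset containing $\infty$. When only some variables matter we leave the values of the others unspecified.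

The point $\infty$ satisfies every formula, so it never refutes an implication and has no influence on truth at other points. It is there because minimal logic admits points at which everything is true, namely points of $Q$ satisfying all variables. When we later identify points that satisfy the same formulas, such points need a target, and $\infty$ is that target.

For a class $\mathcal K$ of frames, a \emph{$\mathcal K$-model} is a model on a frame of $\mathcal K$, and $L(\mathcal K)$ is the set of formulas true at all points of all $\mathcal K$-models. It contains $\mathrm J$, it is closed under modus ponens, and it is closed under substitution because truth sets of formulas are nonempty upsets and so are allowed as values of variables. Thus $L(\mathcal K)$ is a J-logic.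

A \emph{p-morphism} is a map $f:W\to W'$ between frames such that for all $s\in W$
\[
f({\uparrow}s)={\uparrow}f(s)\qquad\text{and}\qquad s\in Q\iff f(s)\in Q'.
\]
The inclusion $f({\uparrow}s)\subseteq{\uparrow}f(s)$ says that $f$ is monotone; the reverse inclusion says that every successor of $f(s)$ lifts to a successor of $s$. Composites of p-morphisms and inclusions of nonempty upsets are p-morphisms.

\begin{lemma}\label{lem:pmorph}
Let $f:W\to W'$ be a p-morphism.
\begin{itemize}
\item[(a)] $f(\infty)=\infty$.
\item[(b)] If $W$ has root $\rho$, then $f$ is onto if and only if $f(\rho)$ is the root of $W'$.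
\item[(c)] If $f$ is onto and $Q$ has a least element $u$, then $f(u)$ is the least element of $Q'$.
\item[(d)] The preimage of a nonempty upset is a nonempty upset. If models on $W$ and $W'$ are such that the truth set in $W$ of each variable of $\mathbf p$ is the preimage of its truth set in $W'$, then $s$ and $f(s)$ satisfy the same $\mathbf p$-formulas, for every $s\in W$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) ${\uparrow}f(\infty)=f({\uparrow}\infty)$ is a single point, so $f(\infty)$ is maximal. (b) $f(W)=f({\uparrow}\rho)={\uparrow}f(\rho)$. (c) $Q'=f(Q)=f({\uparrow}u)={\uparrow}f(u)$. (d) The first claim follows from monotonicity and (a). The second is an induction on formulas; for an implication, the points of ${\uparrow}s$ and their images, which exhaust ${\uparrow}f(s)$, agree on the antecedent and on the consequent.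
\end{proof}

\begin{lemma}\label{lem:root}
Let $\mathcal K$ be closed under rooted upsets, $L=L(\mathcal K)$, and $\Gamma$ a finite set of formulas. If $\Gamma\vdash_L\beta$, then every point of a $\mathcal K$-model that satisfies $\Gamma$ satisfies $\beta$. If $\Gamma\nvdash_L\beta$, then some rooted $\mathcal K$-model has a root that satisfies $\Gamma$ and not $\beta$.
\end{lemma}

\begin{proof}
By the deduction theorem, $\Gamma\vdash_L\beta$ if and only if no point $s$ of a $\mathcal K$-model satisfies $\Gamma$ and refutes $\beta$. Given such an $s$, restrict the model to ${\uparrow}s$; truth is preserved by Lemma~\ref{lem:pmorph}(d) applied to the inclusion.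
\end{proof}

The following frames are used throughout. For $n\ge0$ and $k\ge1$ let $A$ be an antichain with $n$ elements, $R$ an antichain with $k$ elements, and $S=A\cup\{\infty\}$. The frame $Y_{n,k}$ has the points $w$, $v$, the points of $R$ and the points of $S$. The root is $w$; the points of $R\cup\{v\}$ are pairwise incomparable and lie below every point of $S$; each $a\in A$ has $\infty$ as its only proper successor; and $Q=\{v\}\cup S$. The normal points are thus $w$ and the elements of $R$, which we call \emph{tops}. We name three rooted upsets: $N_n={\uparrow}r=\{r\}\cup S$ for a top $r$, a normal root under $S$; $V_n={\uparrow}v=\{v\}\cup S$, which lies entirely in $Q$; and $O=\{\infty\}$. The frames $Y_{2,1}$ and $N_1$ are drawn in Figure~\ref{fig:Y}.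

\begin{remark}\label{rem:wc}
The formula $(\bot\to y)\vee(y\to\bot)$ holds at the root of a model exactly when the truth set $T$ of $y$ satisfies $Q\subseteq T$ or $T\subseteq Q$. This holds for all nonempty upsets $T$ if and only if every normal point lies below every point of $Q$: for necessity take $T={\uparrow}s$ with $s$ normal, and for sufficiency note that $T$ either contains a normal point or is contained in $Q$. By the known result for well-composed logics, a counterexample $L(\mathcal K)$, with $\mathcal K$ a class of rooted frames, must use a frame with a normal point that does not lie below some point of $Q$. In $Y_{n,k}$ a top $r$ does not lie below $v$, and the formula fails at $w$ when $y$ is true exactly on ${\uparrow}r$.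
\end{remark}

\section{Two conditions on frames and a six-point example}\label{sec:conditions}

A nonempty class $\mathcal K$ of rooted frames is \emph{admissible} if it is closed under isomorphism, rooted upsets and images under onto p-morphisms, and $L(\mathcal K)$ is locally tabular. An admissible class contains $O$, as the rooted upset ${\uparrow}\infty$ of any member. Consider two conditions on $\mathcal K$.

\begin{description}
\item[(RAP)] For all onto p-morphisms $f_1:U_1\to X$ and $f_2:U_2\to X$ with $U_1,U_2,X\in\mathcal K$ there are $W\in\mathcal K$ and p-morphisms $h:W\to U_1$, $k:W\to U_2$ such that $f_1h=f_2k$ and this map is onto $X$.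
\item[(S)] For every onto p-morphism $f:U\to X$ with $U,X\in\mathcal K$ such that the root $u$ of $U$ is not the only point of $f^{-1}(f(u))$, there are $W\in\mathcal K$ with root $\rho$ and p-morphisms $h,k:W\to U$ such that $fh=fk$, $k(\rho)=u$ and $h(\rho)\ne u$.
\end{description}

We call $(W,h,k)$ as in (RAP) an \emph{amalgam} of $f_1$ and $f_2$.

\begin{theorem}\label{thm:criterion}
Let $\mathcal K$ be admissible and $L=L(\mathcal K)$.
\begin{itemize}
\item[(a)] $L$ has IPR if and only if $\mathcal K$ satisfies (RAP).
\item[(b)] $L$ has PBP if and only if $\mathcal K$ satisfies (RAP) and (S).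
\end{itemize}
\end{theorem}

By Theorem~\ref{thm:main}, condition (S) cannot be omitted in (b). The two conditions should be read as follows. The frame $X$ is what remains of a model when only the shared variables $\mathbf p$ are visible; $U_1$ and $U_2$ carry, in addition, the private variables of two premises; $W$ carries both sets of private variables at once. For IPR one needs a point of $W$ at which both premises hold and a $\mathbf p$-formula fails. Premises persist upward, and the failure of a $\mathbf p$-formula depends only on the image in $X$. So any point over the root of $X$ will do, and (RAP) does \emph{not} ask that $h$ or $k$ be onto. For PBP the formula that must fail is the variable $z'$, which may fail at the root of $U$ only. Then $k$ must reach the root, and this is what (S) demands.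

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0)--(-1,1)--(-1,2)--(0,3)--(1,2)--(1,1)--(0,0);
\draw (-1,1)--(1,2);
\draw (1,1)--(-1,2);
\filldraw (0,0) circle (2.5pt) node[below=2pt] {$w$};
\filldraw (-1,1) circle (2.5pt) node[left=2pt] {$r$};
\filldraw[fill=white] (1,1) circle (2.5pt) node[right=2pt] {$v$};
\filldraw[fill=white] (-1,2) circle (2.5pt) node[left=2pt] {$a_1$};
\filldraw[fill=white] (1,2) circle (2.5pt) node[right=2pt] {$a_2$};
\filldraw[fill=white] (0,3) circle (2.5pt) node[above=2pt] {$\infty$};
\draw[->] (2.1,1.5)--(3.5,1.5) node[midway,above] {$f$};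
\draw (4.4,0.4)--(4.4,3);
\filldraw (4.4,0.4) circle (2.5pt) node[right=2pt] {$\bar r=f(w)=f(r)$};
\filldraw[fill=white] (4.4,1.7) circle (2.5pt) node[right=2pt] {$\bar a=f(v)=f(a_1)=f(a_2)$};
\filldraw[fill=white] (4.4,3) circle (2.5pt) node[right=2pt] {$\infty$};
\end{tikzpicture}
\caption{The frame $Y_{2,1}$ (left), the frame $N_1$ (right) and the p-morphism $f$ between them. Black points are normal, white points lie in $Q$. The white points above $w$ have a least element $v$, those above $r$ have none, and $f$ identifies $w$ with $r$.}\label{fig:Y}
\end{figure}

Here is the example behind Theorem~\ref{thm:main}. Let $Y=Y_{2,1}$ with points $w,r,v,a_1,a_2,\infty$, write $N_1$ as $\bar r<\bar a<\infty$, and define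
\begin{equation}\label{eq:f}
f:Y\to N_1,\qquad w,r\mapsto\bar r,\qquad v,a_1,a_2\mapsto\bar a,\qquad\infty\mapsto\infty .
\end{equation}
This is a p-morphism: it respects $Q$, it maps ${\uparrow}w$ and ${\uparrow}r$ onto $N_1$, and it maps ${\uparrow}v,{\uparrow}a_1,{\uparrow}a_2$ onto $\{\bar a,\infty\}$. It identifies two points of different nature: $Q\cap{\uparrow}w$ has a least element and $Q\cap{\uparrow}r=\{a_1,a_2,\infty\}$ has none.

\emph{How (S) can fail.} Suppose $W,h,k$ are as in (S) for $f$. Then $k(\rho)=w$, so $k$ is onto $Y$ and $W$ has at least two normal points. Also $fh(\rho)=fk(\rho)=\bar r$ and $h(\rho)\neq w$, so $h(\rho)=r$ and $h$ maps $W$ onto ${\uparrow}r$. By Lemma~\ref{lem:pmorph}(c), $Q_W$ has no least element. Hence (S) fails in every class that contains $Y$ and $N_1$ and has the property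
\begin{equation}\label{eq:least}
\text{in every frame with at least two normal points, $Q$ has a least element.}
\end{equation}
Without such a restriction on the class, a suitable $W$ exists: take the nine pairs $(r,w)$, $(r,r)$, $(a_i,v)$, $(a_i,a_j)$, $(\infty,\infty)$ with the product order, with the first two pairs normal, and let $h,k$ be the projections. There $Q$ has the two minimal points $(a_1,v)$ and $(a_2,v)$.

\emph{Why (RAP) does not notice.} The restriction of $f$ to ${\uparrow}r=N_2$ is still onto $N_1$. To amalgamate $f$ with another map it is enough to amalgamate this restriction, and then $w$ and $v$ play no role. For instance, let $g:N_2\to N_1$ send $r,a_1,a_2,\infty$ to $\bar r,\bar a,\infty,\infty$. The pairs of points of $\{a_1,a_2,\infty\}$ on which $f$ and $g$ agree are $(a_1,a_1)$, $(a_2,a_1)$, $(\infty,a_2)$ and $(\infty,\infty)$. Take $W=N_3$ with the first three pairs as the antichain, $(\infty,\infty)$ as the greatest element and $(r,r)$ as the root. The projections $h:W\to Y$ and $k:W\to N_2$ form an amalgam.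

\emph{What (RAP) costs.} In any amalgam of $f$ and $g$, a point over $\bar r$ is sent by $h$ to $w$ or $r$ and by $k$ to $r$, so $a_1,a_2$ lie in the images of both $h$ and $k$. A point with $h$-value $a_i$ has $k$-value $a_1$, and a point with $k$-value $a_2$ has $h$-value $\infty$. So there are points with $(h,k)$-values $(a_1,a_1)$, $(a_2,a_1)$, $(\infty,a_2)$, and by monotonicity they form an antichain in $Q$. Amalgamation makes antichains grow, which is why the classes of Section~\ref{sec:classes} allow every size of $A$. The same growth for the antichain $R$ is what singles out $t\in\{1,2,\infty\}$.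

The task is therefore to find an admissible class that contains $Y_{2,1}$, satisfies \eqref{eq:least}, and satisfies (RAP). First we prove the criterion.

\section{Theories and the proof of the criterion}\label{sec:theories}

Fix an admissible class $\mathcal K$ and let $L=L(\mathcal K)$. To pass from formulas to frames we need the frame $X$ of what is visible in $\mathbf p$. We build it from the $\mathbf p$-theories of points, and local tabularity lets us describe each theory by a pair of formulas.

Fix a finite list $\mathbf p$ and one \emph{representative} in each of the finitely many $L$-equivalence classes of $\mathbf p$-formulas. For a point $s$ of a $\mathcal K$-model, which may interpret more variables than $\mathbf p$, let $\mathrm{Th}_{\mathbf p}(s)$ be the set of $\mathbf p$-formulas true at $s$. Sets of this form are \emph{$\mathbf p$-theories}; the theory of $\infty$, the set of all $\mathbf p$-formulas, is \emph{total}. For a $\mathbf p$-theory $\Theta$ let $\varphi_\Theta$ be the conjunction of the representatives in $\Theta$ (there is one, since $\bot\to\bot\in\Theta$) and, if $\Theta$ is not total, let $\psi_\Theta$ be the disjunction of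 the representatives not in $\Theta$. Every theory is a union of equivalence classes, so for every point $s$ of a $\mathcal K$-model
\begin{equation}\label{eq:char}
s\models\varphi_\Theta\iff\Theta\subseteq\mathrm{Th}_{\mathbf p}(s),\qquad s\not\models\psi_\Theta\iff\mathrm{Th}_{\mathbf p}(s)\subseteq\Theta .
\end{equation}

\begin{lemma}\label{lem:lift}
Let $s$ be a point of a $\mathcal K$-model and $\Theta$ a $\mathbf p$-theory with $\mathrm{Th}_{\mathbf p}(s)\subseteq\Theta$. Then $\mathrm{Th}_{\mathbf p}(s')=\Theta$ for some $s'\ge s$.
\end{lemma}

\begin{proof}
If $\Theta$ is total, take $s'=\infty$. Otherwise let $\Theta=\mathrm{Th}_{\mathbf p}(m)$, where $m$ may lie in another model. By \eqref{eq:char}, $m$ satisfies $\varphi_\Theta$ and not $\psi_\Theta$, so $\varphi_\Theta\to\psi_\Theta\notin\Theta$, and hence $s\not\models\varphi_\Theta\to\psi_\Theta$. So some $s'\ge s$ satisfies $\varphi_\Theta$ and not $\psi_\Theta$, and its theory is $\Theta$ by \eqref{eq:char}.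
\end{proof}

For a $\mathbf p$-theory $\Theta$ let $X_\Theta$ be the set of all $\mathbf p$-theories containing $\Theta$, ordered by inclusion, with $Q$ the set of those that contain $\bot$. It is a frame with root $\Theta$, and its greatest element is the total theory.

\begin{lemma}\label{lem:theoryframe}
Let $M$ be a rooted $\mathcal K$-model whose root has $\mathbf p$-theory $\Theta$. Then $s\mapsto\mathrm{Th}_{\mathbf p}(s)$ is a p-morphism of $M$ onto $X_\Theta$, and $X_\Theta\in\mathcal K$.
\end{lemma}

\begin{proof}
Theories grow along the order, and by Lemma~\ref{lem:lift} every theory containing $\mathrm{Th}_{\mathbf p}(s)$ is attained in ${\uparrow}s$. So ${\uparrow}s$ is mapped onto ${\uparrow}\mathrm{Th}_{\mathbf p}(s)$. The map respects $Q$ because $\bot$ is a $\mathbf p$-formula. Finally $\mathcal K$ is closed under images.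
\end{proof}

We call this map the \emph{theory map} of $M$. The point is that its target depends only on the theory of the root: two models whose roots have the same $\mathbf p$-theory give an instance of (RAP). The next lemma produces such pairs of models. For an arbitrary formula $\alpha$ let $\alpha^*$ be the conjunction of all representatives $\chi(\mathbf p)$ with $\alpha\vdash_L\chi$. Then $\alpha\vdash_L\alpha^*$, and $\alpha^*\vdash_L\chi$ for every $\mathbf p$-formula $\chi$ with $\alpha\vdash_L\chi$. Thus $\alpha^*$ is the strongest consequence of $\alpha$ in $\mathbf p$, and the natural candidate for an interpolant.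

\begin{lemma}\label{lem:project}
If a point $m$ of a $\mathcal K$-model satisfies $\alpha^*$, then there is a rooted $\mathcal K$-model whose root satisfies $\alpha$ and has the $\mathbf p$-theory of $m$.
\end{lemma}

\begin{proof}
Let $\Theta=\mathrm{Th}_{\mathbf p}(m)$. If $\Theta$ is total, take the model on $O$. Otherwise $\alpha,\varphi_\Theta\nvdash_L\psi_\Theta$: if not, then $\alpha\vdash_L\varphi_\Theta\to\psi_\Theta$, so $\alpha^*\vdash_L\varphi_\Theta\to\psi_\Theta$ and $m\models\psi_\Theta$, contrary to \eqref{eq:char}. Lemma~\ref{lem:root} gives a root satisfying $\alpha$ and $\varphi_\Theta$ and not $\psi_\Theta$, and its theory is $\Theta$.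
\end{proof}

An amalgam is used to merge two valuations.

\begin{lemma}\label{lem:glue}
Let $\mathbf p,\mathbf q_1,\mathbf q_2$ be pairwise disjoint, $M_1,M_2$ $\mathcal K$-models, $W$ a frame, and $h:W\to M_1$, $k:W\to M_2$ p-morphisms with $\mathrm{Th}_{\mathbf p}(h(s))=\mathrm{Th}_{\mathbf p}(k(s))$ for all $s\in W$. Then there is a model on $W$ in which every $s$ satisfies the same $(\mathbf p,\mathbf q_1)$-formulas as $h(s)$ and the same $(\mathbf p,\mathbf q_2)$-formulas as $k(s)$.
\end{lemma}

\begin{proof}
Value $\mathbf q_1$ by preimages under $h$ and $\mathbf q_2$ by preimages under $k$. For a variable of $\mathbf p$ the two preimages coincide by hypothesis; use this set. Apply Lemma~\ref{lem:pmorph}(d) to $h$ and to $k$.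
\end{proof}

For the converse directions we must turn a model of a formula into a p-morphism to a given frame. Say that a finite list $\mathbf y$ \emph{names} a model $U$ if every nonempty upset of $U$ is the truth set of some variable in $\mathbf y$. Then
\begin{equation}\label{eq:names}
s\le s'\iff\mathrm{Th}_{\mathbf y}(s)\subseteq\mathrm{Th}_{\mathbf y}(s'),
\end{equation}
where the implication from right to left uses the variable with truth set ${\uparrow}s$. In particular, points of $U$ are determined by their $\mathbf y$-theories.

\begin{lemma}\label{lem:diagram}
Let $U$ be a $\mathcal K$-model with root $u$, named by $\mathbf y$, and let $\Delta_U(\mathbf y)=\varphi_\Phi$ for $\Phi=\mathrm{Th}_{\mathbf y}(u)$. If the root $\rho$ of a $\mathcal K$-model $W$ satisfies $\Delta_U$, then there is a p-morphism $g:W\to U$ with $\mathrm{Th}_{\mathbf y}(g(s))=\mathrm{Th}_{\mathbf y}(s)$ for all $s\in W$.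
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:theoryframe} and \eqref{eq:names}, the theory map $U\to X_\Phi$ is an isomorphism of frames. By \eqref{eq:char}, $\Phi'=\mathrm{Th}_{\mathbf y}(\rho)$ contains $\Phi$, so $X_{\Phi'}$ is an upset of $X_\Phi$. Let $g$ be the composite $W\to X_{\Phi'}\subseteq X_\Phi\cong U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(a)]
Assume (RAP) and let $\alpha(\mathbf p,\mathbf q),\beta(\mathbf p,\mathbf r)\vdash_L\gamma(\mathbf p)$. We show that $\alpha^*,\beta\vdash_L\gamma$. If not, there is a $\mathcal K$-model $M_2$ whose root $u_2$ satisfies $\alpha^*,\beta$ and not $\gamma$. Let $\Theta=\mathrm{Th}_{\mathbf p}(u_2)$. By Lemma~\ref{lem:project} there is a $\mathcal K$-model $M_1$ whose root $u_1$ satisfies $\alpha$ and has theory $\Theta$. Let $(W,h,k)$ be an amalgam of the theory maps $f_i:M_i\to X_\Theta$, and choose $\rho\in W$ with $f_1h(\rho)=\Theta$. The equation $f_1h=f_2k$ is the hypothesis of Lemma~\ref{lem:glue}; take the model on $W$ given there for $\mathbf q$ and $\mathbf r$. Since $h(\rho)\ge u_1$ and $k(\rho)\ge u_2$, we have $\rho\models\alpha,\beta$. Since $\gamma\notin\Theta=\mathrm{Th}_{\mathbf p}(h(\rho))$,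 we have $\rho\not\models\gamma$. This contradicts $\alpha,\beta\vdash_L\gamma$.

Conversely, assume IPR and let $f_i:U_i\to X$ be onto, with roots $u_i$ and $x$. If $X=O$, take $W=O$. Otherwise choose disjoint lists $\mathbf p,\mathbf q,\mathbf r$ and valuations so that they name $X,U_1,U_2$, respectively, and value $\mathbf p$ in $U_i$ by preimages under $f_i$. Then $s$ and $f_i(s)$ have the same $\mathbf p$-theory for $s\in U_i$; in particular $u_1,u_2,x$ have the same $\mathbf p$-theory $\Theta$. It is not total, because the variable with truth set $\{\infty\}$ fails at $x$. Put $\alpha=\Delta_{U_1}(\mathbf p,\mathbf q)$, $\beta=\Delta_{U_2}(\mathbf p,\mathbf r)$, $\gamma=\psi_\Theta$.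

Suppose $\alpha,\beta\vdash_L\gamma$. IPR gives $\chi(\mathbf p)$ with $\alpha\vdash_L\chi$ and $\chi,\beta\vdash_L\gamma$. Then $u_1\models\chi$, so $\chi\in\Theta$, so $u_2$ satisfies $\chi$ and $\beta$, and hence $\psi_\Theta$, contrary to \eqref{eq:char}. So some $\mathcal K$-model $W$ has a root $\rho$ satisfying $\alpha,\beta$ and not $\psi_\Theta$. Lemma~\ref{lem:diagram} gives p-morphisms $h:W\to U_1$ and $k:W\to U_2$ that preserve $\mathbf p$-theories. For $s\in W$, the points $f_1h(s)$ and $f_2k(s)$ of $X$ both have $\mathbf p$-theory $\mathrm{Th}_{\mathbf p}(s)$, so they are equal. Finally $\mathrm{Th}_{\mathbf p}(f_1h(\rho))=\mathrm{Th}_{\mathbf p}(\rho)\subseteq\Theta$ because $\rho\not\models\psi_\Theta$, so $f_1h(\rho)\le x$ by \eqref{eq:names}. Thus $f_1h(\rho)=x$ and $f_1h$ is onto.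
\end{proof}

In the proof of (b) we write $\alpha'$ for $\alpha(\mathbf p,\mathbf q',z')$ and, for a model $M$, we write $M'$ for the model on the same frame in which $\mathbf p$ keeps its values and $\mathbf q',z'$ receive the values that $\mathbf q,z$ have in $M$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(b)]
Assume PBP. Then $L$ has IPR by the known implication quoted in Section~\ref{sec:intro}, and (RAP) follows from (a). This is the only use of that implication in the paper; Theorem~\ref{thm:main} does not depend on it. For (S), let $f:U\to X$ be onto, $u$ the root of $U$, and $u'\ne u$ a point with $f(u')=f(u)$. Let $\mathbf p$ name $X$, value $\mathbf p$ in $U$ by preimages under $f$, let $\mathbf q$ name $U$, and let $z$ have the truth set $U\setminus\{u\}$, a nonempty upset. Put $\alpha=\Delta_U(\mathbf p,\mathbf q,z)$. No $\beta(\mathbf p)$ satisfies $\alpha\vdash_Lz\leftrightarrow\beta$: the formula $\alpha$ holds at $u$ and $u'$, these points agree on $\mathbf p$-formulas, and $z$ is false at $u$ and true at $u'$. By PBP, $\alpha,\alpha'\nvdash_Lz\leftrightarrow z'$. After exchanging primed and unprimed variables if necessary, $\alpha,\alpha',z\nvdash_Lz'$,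 so some $\mathcal K$-model $W$ has a root $\rho$ satisfying $\alpha,\alpha',z$ and not $z'$. Lemma~\ref{lem:diagram}, applied to $U$ and to $U'$, gives p-morphisms $h:W\to U$ preserving $(\mathbf p,\mathbf q,z)$-theories and $k:W\to U'$ preserving $(\mathbf p,\mathbf q',z')$-theories. Then $fh(s)$ and $fk(s)$ both have $\mathbf p$-theory $\mathrm{Th}_{\mathbf p}(s)$, so $fh=fk$. Also $h(\rho)\ne u$ since $z$ holds at $\rho$, and $k(\rho)=u$ since $z'$ fails at $\rho$.

Conversely, assume (RAP) and (S), and let $\alpha,\alpha'\vdash_Lz\leftrightarrow z'$. Put $\beta=(\alpha\wedge z)^*$, so that $\alpha,z\vdash_L\beta$. It remains to show $\alpha,\beta\vdash_Lz$. Suppose not, and take a $\mathcal K$-model in which some point satisfies $\alpha,\beta$ and not $z$; let $\Theta$ be its $\mathbf p$-theory. Above this point choose $u_2$ maximal among the points with $\mathbf p$-theory $\Theta$ at which $z$ fails, and let $M_2$ be the restriction of the model to ${\uparrow}u_2$, with theory map $f_2:M_2\to X_\Theta$. Then $u_2\models\alpha$, $u_2\not\models z$, and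
\begin{equation}\label{eq:max}
\text{every point of } f_2^{-1}(\Theta)\setminus\{u_2\}\text{ satisfies } z.
\end{equation}
We use (RAP) to show that this set is nonempty, and then (S) to obtain a contradiction.

Since $\beta\in\Theta$, Lemma~\ref{lem:project} gives a $\mathcal K$-model $M_1$ whose root $u_1$ satisfies $\alpha\wedge z$ and has theory $\Theta$; let $f_1$ be its theory map. Take an amalgam $(W,h,k)$ of $f_1,f_2$ and $\rho\in W$ with $f_1h(\rho)=\Theta$. Apply Lemma~\ref{lem:glue} to $h:W\to M_1$ and $k:W\to M_2'$ with the lists $(\mathbf q,z)$ and $(\mathbf q',z')$. Then $\rho\models\alpha,z$ since $h(\rho)\ge u_1$, and $\rho\models\alpha'$ since $k(\rho)\ge u_2$. Hence $\rho\models z'$, which means that $k(\rho)\models z$ in $M_2$. So $k(\rho)\ne u_2$, while $f_2k(\rho)=\Theta=f_2(u_2)$.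

Thus $f_2$ satisfies the hypothesis of (S). Take $W_0\in\mathcal K$ with root $\rho_0$ and $h_0,k_0:W_0\to M_2$ with $f_2h_0=f_2k_0$, $k_0(\rho_0)=u_2$, $h_0(\rho_0)\ne u_2$. Apply Lemma~\ref{lem:glue} to $h_0:W_0\to M_2$ and $k_0:W_0\to M_2'$. At $\rho_0$ both $\alpha$ and $\alpha'$ hold, since $\alpha$ holds throughout $M_2$. The variable $z$ holds by \eqref{eq:max}, since $f_2h_0(\rho_0)=f_2(u_2)=\Theta$, and $z'$ fails since $k_0(\rho_0)=u_2$. This contradicts $\alpha,\alpha'\vdash_Lz\leftrightarrow z'$.
\end{proof}

Each part of admissibility has been used: local tabularity to form $\varphi_\Theta,\psi_\Theta$ and $\alpha^*$, closure under rooted upsets in Lemma~\ref{lem:root}, and closure under images to place $X_\Theta$ in $\mathcal K$.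

\section{The classes $\mathcal K_t$}\label{sec:classes}

We close the frames $Y_{n,k}$ with $k\le t$ under rooted upsets and images. One new shape appears: when $n\le1$, the set $S$ has a least element and $v$ can be mapped to it. For $n\in\{0,1\}$ let $Z_{n,k}=Y_{n,k}\setminus\{v\}$ with the induced order and $Q=S$.

\begin{definition}\label{def:K}
For $1\le t\le\infty$, the class $\mathcal K_t$ consists of the frames isomorphic to one of
\[
O,\qquad V_n,\ N_n\ (n\ge0),\qquad Y_{n,k}\ (n\ge0),\qquad Z_{n,k}\ (n\in\{0,1\}),
\]
where $k$ is an integer with $1\le k\le t$. We put $L_t=L(\mathcal K_t)$.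
\end{definition}

We speak of frames of \emph{type} $O,V,N,Y,Z$. The letters $A,S,v,w,R$ keep their meaning in each type in which they occur, and in $N_n$ we put $R=\{r\}$, the root. Frames of types $O,V$ have no normal point, those of type $N$ have one, and those of types $Y,Z$ have at least two. In type $Y$ the least element of $Q$ is $v$, and in type $Z$ it is $\min S$, so $\mathcal K_t$ satisfies \eqref{eq:least}; admitting $Y_{n,k}\setminus\{v\}$ for $n\ge2$ would destroy this. For $n\le1$ the map
\begin{equation}\label{eq:pi}
\pi:Y_{n,k}\to Z_{n,k},\qquad \pi(v)=\min S,\qquad\pi(s)=s\ \text{ for } s\ne v,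
\end{equation}
is an onto p-morphism, since $\pi({\uparrow}v)=S={\uparrow}\min S$, $\pi$ is onto, and the upsets of the points other than $w,v$ are unchanged. Every frame of $\mathcal K_t$ is thus a rooted upset or an image of some $Y_{n,k}$, and by Lemma~\ref{lem:pmorph}(d) $L_t$ is the logic of the frames $Y_{n,k}$ with $k\le t$. By Remark~\ref{rem:wc}, $L_t$ is not well-composed, in agreement with the known result.

\begin{lemma}\label{lem:admissible}
$\mathcal K_t$ is admissible and $L_t$ is decidable.
\end{lemma}

\begin{proof}
\emph{Rooted upsets.} In each frame, ${\uparrow}r\cong N_n$ for $r\in R$, ${\uparrow}v\cong V_n$, ${\uparrow}a\cong V_0$ for $a\in A$, ${\uparrow}\infty=O$, and ${\uparrow}w$ is the whole frame.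

\emph{Images.} Let $f:U\to X$ be an onto p-morphism with $U\in\mathcal K_t$. If $U=O$, then $X=O$. Otherwise ${\uparrow}f(a)=\{f(a),\infty\}$ for $a\in A$, so $f(S)$ consists of $\infty$ and of $m$ points of $Q_X$ whose only proper successor is $\infty$, where $0\le m\le n$.

Let $U=V_n$. Then $X=\{f(v)\}\cup f(S)$ lies in $Q_X$ and has root $f(v)$. If $f(v)\in f(S)$, then $X={\uparrow}f(v)$ has at most two points and is $O$ or $V_0$. Otherwise $X=V_m$.

Let $U=N_n$. Then $X=\{f(r)\}\cup f(S)$ with normal root $f(r)$, so $X=N_m$.

Let $U$ be $Y_{n,k}$ or $Z_{n,k}$. For each top $r$ we have ${\uparrow}f(r)=\{f(r)\}\cup f(S)\cong N_m$. If $f(w)=f(r)$ for some top $r$, then $X={\uparrow}f(w)=N_m$. Otherwise $f(w)$ is a normal root outside $f(R)$, and $f(R)$ is an antichain, because $f(r)$ is the only normal point of ${\uparrow}f(r)$. Let $k'=|f(R)|\le k$. If $U=Z_{n,k}$, then $X=Z_{m,k'}$ with $m\le n\le1$. Let $U=Y_{n,k}$, so that ${\uparrow}f(v)=\{f(v)\}\cup f(S)$. If $f(v)\in f(S)$, then $f(S)={\uparrow}f(v)$ has a least element, so $m\le1$ and $X=Z_{m,k'}$. If $f(v)\notin f(S)$, then $f(v)$ lies below no normal point, being in $Q_X$, and above no $f(r)$,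 being outside $\{f(r)\}\cup f(S)$. So $X=Y_{m,k'}$.

\emph{Local tabularity and decidability.} Let $\mathbf p$ have $l$ variables, and consider a $\mathcal K_t$-model $U$. Identify two elements of $A$ if they satisfy the same variables of $\mathbf p$, and likewise two elements of $R$. Let $\bar U$ be the frame of the same type whose antichains $\bar A$ and $\bar R$ are the sets of classes, and $\sigma:U\to\bar U$ the quotient map. It respects $Q$, and $\sigma({\uparrow}s)={\uparrow}\sigma(s)$ because the upsets are $\{a,\infty\}$, $\{r\}\cup S$, $\{v\}\cup S$, $\{\infty\}$ and the whole frame. The truth set $T$ of a variable of $\mathbf p$ is a union of classes, so $T=\sigma^{-1}(\sigma(T))$, and $\sigma(T)$ is a nonempty upset. By Lemma~\ref{lem:pmorph}(d), a $\mathbf p$-formula belongs to $L_t$ if and only if it holds under all valuations of $\mathbf p$ on the frames of $\mathcal K_t$ with $|A|,|R|\le2^l$. This is a finite list of finite models, computable from $l$, so $L_t$ is decidable. Two $\mathbf p$-formulas with the same truth sets in all these models are $L_t$-equivalent, so there are finitely many classes.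
\end{proof}

\begin{lemma}\label{lem:distinct}
For finite $t$ let
\[
\omega_t=\bigvee_{i=0}^{t}\Bigl(y_i\to\bot\vee\bigvee_{j\ne i}y_j\Bigr).
\]
Then $\omega_t\in L_t$ and $\omega_t\notin L_{t'}$ for $t'>t$. Hence the logics $L_t$ are pairwise distinct.
\end{lemma}

\begin{proof}
Suppose $\omega_t$ fails at the root of a $\mathcal K_t$-model. Then each disjunct fails, so there are normal points $s_0,\dots,s_t$ with $s_i\models y_i$ and $s_i\not\models y_j$ for $j\ne i$. If $s_i\le s_j$ with $i\neq j$, then $s_j\models y_i$, which is false. So the $s_i$ form an antichain of $t+1\ge2$ normal points. Such an antichain avoids the root and is contained in $R$, but $|R|\le t$. For $t'>t$, take $Z_{0,t+1}\in\mathcal K_{t'}$ with tops $r_0,\dots,r_t$ and let $y_i$ be true on $\{r_i,\infty\}$. The $i$th disjunct is refuted by $r_i$, so $\omega_t$ fails at the root.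
\end{proof}

\section{Amalgamation in $\mathcal K_t$}\label{sec:rap}

\begin{proposition}\label{prop:rap}
$\mathcal K_t$ satisfies (RAP) if and only if $t\in\{1,2,\infty\}$.
\end{proposition}

\begin{proof}[Proof for $t\in\{1,2,\infty\}$]
Let $f_i:U_i\to X$ $(i=1,2)$ be onto p-morphisms in $\mathcal K_t$, and let $x$ be the root of $X$. If $X=O$, take $W=O$; so let $X\neq O$. The plan is that of the example in Section~\ref{sec:conditions}: simplify $U_1,U_2$ until they have the same type, and then build $W$ from pairs of points on which $f_1$ and $f_2$ agree. If $e:U_i^0\to U_i$ is a p-morphism with $U_i^0\in\mathcal K_t$ and $f_ie$ onto $X$, we may replace $U_i$ by $U_i^0$ and $f_i$ by $f_ie$, and compose with $e$ at the end.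

\emph{Step 1: only the root goes to the root.} Choose $u_i$ maximal in $f_i^{-1}(x)$ and replace $U_i$ by ${\uparrow}u_i$, which is still mapped onto ${\uparrow}x=X$. From now on
\begin{equation}\label{eq:T}
f_i^{-1}(x)\text{ consists of the root of }U_i\text{ alone.}
\end{equation}
This step uses that $h$ and $k$ need not be onto.

\emph{Step 2: equal types.} Subscripts $1,2,X$ on $S,R,Q,v,w$ refer to $U_1,U_2,X$. We arrange that $U_1$ and $U_2$ have the same type, $V$, $N$ or $Y$, and that
\begin{equation}\label{eq:agree}
f_1(S_1)=f_2(S_2),\quad f_1(R_1)=f_2(R_2),\quad f_1(v_1)=f_2(v_2),\quad f_1(w_1)=f_2(w_2),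
\end{equation}
each equation being required only when its terms exist in that type.

If $X$ has type $V$, then $U_i$ has no normal point and is not $O$, so it has type $V$. By \eqref{eq:T}, $f_i(v_i)=x$ and $f_i(S_i)=X\setminus\{x\}$.

If $X$ has type $N$, then all normal points of $U_i$ are mapped to $x$, so by \eqref{eq:T} there is exactly one and $U_i$ has type $N$. Then $f_i(R_i)=\{x\}$ and $f_i(S_i)=X\setminus\{x\}$.

If $X$ has type $Y$ or $Z$, then $U_i$ has at least two normal points and so has type $Y$ or $Z$. If $U_i=Z_{n,k}$, replace it by $Y_{n,k}$ along the map $\pi$ of \eqref{eq:pi}; since $\pi^{-1}(w)=\{w\}$, condition \eqref{eq:T} remains true. Now both $U_i$ have type $Y$ and $f_i(w_i)=x$. Tops are the normal points other than the root, so \eqref{eq:T} and surjectivity give $f_i(R_i)=R_X$. For a top $r\in R_i$, the part of $f_i({\uparrow}r)={\uparrow}f_i(r)$ inside $Q_X$ is $f_i(S_i)=S_X$. Finally, $f_i(v_i)$ is the least element of $Q_X$ by Lemma~\ref{lem:pmorph}(c), so $f_1(v_1)=f_2(v_2)$.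

\emph{Step 3: the pairs.} Let $P=\{(s_1,s_2)\in S_1\times S_2:f_1(s_1)=f_2(s_2)\}$. It contains $(\infty,\infty)$ and, by \eqref{eq:agree}, projects onto $S_1$ and onto $S_2$. In types $N$ and $Y$ we also need a set $R_W$ of pairs $(r_1,r_2)\in R_1\times R_2$ with $f_1(r_1)=f_2(r_2)$ that projects onto $R_1$ and onto $R_2$ and has at most $t$ elements. In type $N$, and in type $Y$ with $t=1$, there is one pair. If $t=\infty$, take all such pairs. Let $t=2$ and the type be $Y$. If $|R_X|=2$, then $f_i$ maps $R_i$ bijectively onto $R_X$ and there are exactly two such pairs. If $|R_X|=1$, then all pairs qualify, and $\max(|R_1|,|R_2|)\le2$ of them suffice to cover $R_1$ and $R_2$. This is the only place where the value of $t$ matters.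

\emph{Step 4: the amalgam.} Let $W$ be the frame of the common type with $\infty_W=(\infty,\infty)$, antichain $A_W=P\setminus\{\infty_W\}$, set $R_W$, and points $v_W=(v_1,v_2)$ and $w_W=(w_1,w_2)$, as far as these occur in the type. So $W$ is $V_{|P|-1}$, $N_{|P|-1}$ or $Y_{|P|-1,|R_W|}$, and $W\in\mathcal K_t$. The order is the one prescribed by the type and not the product order, which could contain a chain $(a,a')<(a,\infty)<(\infty,\infty)$ in $P$. Let $h,k$ be the projections. We check that $h$ is a p-morphism; the check for $k$ is the same with the coordinates exchanged. The points of $P$ and $v_W$ lie in $Q$ and go to $Q_1$, and the other points are normal and go to normal points. For $(s_1,s_2)\in P$, the upset $\{(s_1,s_2),\infty_W\}$ goes onto $\{s_1,\infty\}={\uparrow}s_1$. The upsets $\{v_W\}\cup P$ and $\{(r_1,r_2)\}\cup P$ go onto $\{v_1\}\cup S_1$ and $\{r_1\}\cup S_1$. The upset of $w_W$ is $W$, which goes onto $U_1$ because $R_W$ projects onto $R_1$. Every point of $W$ is a pair on which $f_1$ and $f_2$ agree, so $f_1h=f_2k$, and the root of $W$ goes to $x$, so this map is onto $X$.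
\end{proof}

For $t\ge3$ the bound on $R_W$ in Step 3 cannot always be met: if the tops of $U_1$ pile up over one top of $X$ and those of $U_2$ over another, almost $2t$ pairs are needed.

\begin{proof}[Proof for $3\le t<\infty$]
Let $X=Z_{0,2}$ with tops $b_1,b_2$, and $U_1=U_2=Z_{0,t}$. Let $f_1$ send $t-1$ tops to $b_1$ and one to $b_2$, let $f_2$ send one top to $b_1$ and $t-1$ to $b_2$, and let both send $w$ to $w$ and $\infty$ to $\infty$. These are onto p-morphisms, as ${\uparrow}r=\{r,\infty\}$ for every top. Suppose $(W,h,k)$ is an amalgam in $\mathcal K_t$, and let $\rho\in W$ go to the root of $X$. Replace $W$ by ${\uparrow}\rho\in\mathcal K_t$. Only the root of $U_i$ goes to the root of $X$, so $h(\rho)$ and $k(\rho)$ are roots and $h,k$ are onto. Each of the $t-1$ tops of $U_1$ over $b_1$ is the $h$-image of a normal point of $W$ other than $\rho$, that is, of a top of $W$; this gives $t-1$ tops of $W$ sent to $b_1$ by $f_1h$. In the same way $k$ gives $t-1$ tops of $W$ sent to $b_2$ by $f_2k=f_1h$. So $W$ has at least $2t-2>t$ tops, which is impossible in $\mathcal K_t$.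
\end{proof}

\section{An implicit definition with no explicit one}\label{sec:beth}

Since $\mathcal K_t$ contains $Y_{2,1}$ and $N_1$ and satisfies \eqref{eq:least}, the example in Section~\ref{sec:conditions} shows that (S) fails, and Theorem~\ref{thm:criterion}(b) gives the failure of PBP. The formula hidden in that argument is a large conjunction $\Delta_U$. Here we give a short formula that works, with a direct proof. We want a variable $z$ that separates $r$ from $w$, so it should express that $Q$ has no least element above the point. To say this we use two auxiliary variables, modeled on the upsets ${\uparrow}a_1$ and ${\uparrow}a_2$, and a variable $p$ modeled on $\{\infty\}$. Let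
\begin{align*}
\delta(p,q_1,q_2)={}&(q_1\wedge q_2\leftrightarrow p)\wedge((q_1\to p)\to q_2)\wedge((q_2\to p)\to q_1)\\
&\wedge(q_1\to\bot)\wedge(q_2\to\bot),\\
\varepsilon(q_1,q_2)={}&\bot\vee(\bot\to q_1\vee q_2),\\
\alpha(p,q_1,q_2,z)={}&\delta(p,q_1,q_2)\wedge(z\leftrightarrow\varepsilon(q_1,q_2)).
\end{align*}
Both $\delta$ and $\varepsilon$ are symmetric in $q_1,q_2$. The formula $\varepsilon$ holds at every point of $Q$, and at a normal point $s$ it says that $q_1\vee q_2$ holds throughout $Q\cap{\uparrow}s$. The next lemma shows that under $\delta$ its truth value depends on the frame alone.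

\begin{lemma}\label{lem:eps}
Let $s$ be a normal point of a $\mathcal K_t$-model with $s\models\delta$. Then $s\models\varepsilon$ if and only if $Q\cap{\uparrow}s$ has no least element.
\end{lemma}

\begin{proof}
Suppose $s\models\varepsilon$ and $Q\cap{\uparrow}s$ has a least element $u$. Then $u\models q_1\vee q_2$, say $u\models q_1$, so $q_1$ holds throughout $Q\cap{\uparrow}s$. Since $s$ is normal and $s\models q_1\to\bot$, we have $s\not\models q_1$, and then $s\not\models q_2\to p$ because $s\models(q_2\to p)\to q_1$. Take $s'\ge s$ with $s'\models q_2$ and $s'\not\models p$. By $q_2\to\bot$ we have $s'\in Q$, so $s'\models q_1\wedge q_2$ and $s'\models p$, a contradiction. This direction holds in every frame.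

Suppose $s\not\models\varepsilon$. Then some $u\in Q\cap{\uparrow}s$ satisfies neither $q_1$ nor $q_2$. From $u\not\models q_1$ and $u\models(q_2\to p)\to q_1$ we get $u'\ge u$ with $u'\models q_2$ and $u'\not\models p$. Then $u'\ne u$ and $u'\ne\infty$, so $u<u'<\infty$ is a chain in $Q$. The frame ${\uparrow}s$ is in $\mathcal K_t$ and has a normal root, so its type is $N$, $Z$ or $Y$. In types $N$ and $Z$ we have $Q=S$, which has no chain of three points. So the type is $Y$ and $u=v$, the least element of $Q\cap{\uparrow}s$.
\end{proof}

\begin{proposition}\label{prop:nopbp}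
Let $1\le t\le\infty$.
\begin{itemize}
\item[(a)] $\alpha(p,q_1,q_2,z),\alpha(p,q_1',q_2',z')\vdash_{L_t}z\leftrightarrow z'$.
\item[(b)] There is no formula $\beta(p)$ with $\alpha(p,q_1,q_2,z)\vdash_{L_t}z\leftrightarrow\beta(p)$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let both premises hold at a point of a $\mathcal K_t$-model, and let $s$ be any point above it. Then $s\models z$ if and only if $s\models\varepsilon(q_1,q_2)$, and by Lemma~\ref{lem:eps} this holds if and only if $s\in Q$ or $Q\cap{\uparrow}s$ has no least element. The same condition describes $s\models z'$. So $z\leftrightarrow z'$ holds at the given point, and Lemma~\ref{lem:root} applies.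

(b) Take $Y_{2,1}\in\mathcal K_t$ with the truth sets $\{\infty\}$ for $p$, $\{a_1,\infty\}$ for $q_1$, $\{a_2,\infty\}$ for $q_2$, and $Y_{2,1}\setminus\{w\}$ for $z$. The formula $q_1\wedge q_2$ has truth set $\{\infty\}$, and the truth sets of $q_1,q_2$ lie in $Q$. The only point satisfying $q_1$ and not $p$ is $a_1$, so $q_1\to p$ holds exactly at the points not below $a_1$, namely $a_2$ and $\infty$; this is the truth set of $q_2$. The same holds with the indices exchanged, so $\delta$ holds everywhere. The only point of $Q$ refuting $q_1\vee q_2$ is $v$, so $\bot\to q_1\vee q_2$ fails exactly at $w$ and $v$. As $v\models\bot$, the formula $\varepsilon$ fails only at $w$ and has the truth set of $z$. Hence $\alpha$ holds everywhere.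

The truth set of $p$ is the preimage of $\{\infty\}$ under the p-morphism $f$ of \eqref{eq:f}, and $f(w)=f(r)$. By Lemma~\ref{lem:pmorph}(d), every $\beta(p)$ has the same truth value at $w$ and at $r$. If $\alpha\vdash_{L_t}z\leftrightarrow\beta$, then $z$ would agree with $\beta$ at both points, but $z$ is false at $w$ and true at $r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (a) is Lemmas~\ref{lem:admissible} and~\ref{lem:distinct}. Part (b) is Proposition~\ref{prop:nopbp}. Part (c) follows from Proposition~\ref{prop:rap} and Theorem~\ref{thm:criterion}(a), which applies because $\mathcal K_t$ is admissible. The logics $L_1,L_2,L_\infty$ are then three distinct J-logics with IPR and without PBP.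
\end{proof}

\begin{thebibliography}{9}

\bibitem{wellcomposed}
\emph{Interpolation and the projective Beth property in well-composed logics},
doi:10.1007/s10469-012-9180-y,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s10469-012-9180-y.pdf}.

\end{thebibliography}
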